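# Trees of maps, priorities, and column-restricted covering programs

## 1. A 0,1-matrix read off a tree of maps

We start with a construction. Take a rooted ordered tree, hang a finite set on each node, and let each edge carry a map from the parent's set to the child's set. An element of the root's set then leaves a track along every root–leaf path. From these tracks we build a 0,1-matrix.

Recall that the preorder (DFS order) of a rooted ordered tree visits a node first and then the subtrees of its children, from left to right. We use two facts about it: a node precedes all its proper descendants, and the subtree of a node (the node together with its descendants) is an interval of the order. We write $\mu<\nu$ if $\mu$ comes before $\nu$ in preorder.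

**Definition ($L$-system and its matrix).** Let $L\ge 2$. An $L$-system consists of a rooted ordered tree $T$ with all leaves at level $L-1$ (the root is at level $0$), a finite set $C_\nu$ for each node $\nu$, and a map $g_\nu:C_{\nu^-}\to C_\nu$ for each non-root node $\nu$ with parent $\nu^-$. For $x\in C_{\rm root}$ put $c_{\rm root}(x)=x$ and $c_\nu(x)=g_\nu(c_{\nu^-}(x))$. The matrix of the system has

* a column $(\nu,c)$ for each node $\nu$ and each $c\in C_\nu$;
* a row $(\ell,x)$ for each leaf $\ell$ and each $x\in C_{\rm root}$;
* entry $1$ in row $(\ell,x)$ and column $(\nu,c)$ iff either $\nu$ is an ancestor of or equal to $\ell$ and $c=c_\nu(x)$ (a path entry), or $\nu>\ell$ in preorder (an after entry).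

The two kinds of entries exclude each other, since ancestors precede descendants.

**Definition (the families).** $\mathcal A_L$ is the set of all submatrices of matrices of $L$-systems, and $\mathcal A_\infty=\bigcup_{L\ge2}\mathcal A_L$. Here a submatrix arises by deleting rows and columns; so all these families are closed under taking submatrices.

For a row $r$ of any 0,1-matrix let $V_r$ be the set of columns in which it has a $1$. For a row of a matrix in $\mathcal A_L$ write $V_r=P_r\cup A_r$, with $P_r$ the path columns and $A_r$ the after columns. A row has at most one path entry per level, so $|P_r|\le L$. The set $A_r$ consists of all (remaining) columns at nodes after $\ell$; hence the sets $A_r$ form a chain under inclusion. For a vector $y$ and a column set $X$ put $y(X)=\sum_{j\in X}y_j$.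

**Example.** Let $L=2$, with root $\rho$ and two leaves $\ell<\ell'$. Let $C_\rho=\{1,2\}$, $C_\ell=C_{\ell'}=\{3,4\}$, $g_\ell(1)=3$, $g_\ell(2)=4$, $g_{\ell'}(1)=4$, $g_{\ell'}(2)=3$. With columns ordered $(\rho,1),(\rho,2),(\ell,3),(\ell,4),(\ell',3),(\ell',4)$ and rows $(\ell,1),(\ell,2),(\ell',1),(\ell',2)$, the matrix is
$$\begin{pmatrix}1&0&1&0&1&1\\0&1&0&1&1&1\\1&0&0&0&0&1\\0&1&0&0&1&0\end{pmatrix}.$$
The four ones in the upper right corner are after entries; all others are path entries.

Here is what the matrix is for. It can be read in two ways. Read in full, a row is a short path part plus one block from a chain of blocks, and we shall see that covering problems with such matrices can be rounded within an absolute constant. Now suppose a row $(\ell,x)$ is allowed to use only columns at nodes $\nu\le\ell$. The after entries vanish and only the path entries are left. If the maps are chosen well, what is left encodes vertex cover in hypergraphs, which can be made as hard to approximate as we like. A rule of the form "this row may use only those columns" is what a priority expresses, and supplies can imitate priorities. So this matrix shows that an easy covering problem can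 become arbitrarily hard once supplies are added.

## 2. Demands, supplies, priorities, and the conjecture

All numerical data are rational. Let $A$ be an $m\times n$ 0,1-matrix, rows being elements and columns being sets, and let $c\in\mathbb Q^n_{\ge0}$ be a cost vector.

**Definition (0,1-CIP).** Given $b\in\mathbb Z^m_{\ge0}$, the 0,1-covering IP is $\min\{c^Tx: Ax\ge b,\ x\in\{0,1\}^n\}$. Its natural LP relaxation replaces $x\in\{0,1\}^n$ by $0\le x\le1$.

**Definition (CCIP).** A column-restricted covering IP has in addition a supply $s_j>0$ per column and a demand $b_i\ge0$ per row. With $A[s]$ the matrix with entries $A_{ij}s_j$, it is $\min\{c^Tx:A[s]x\ge b,\ x\in\{0,1\}^n\}$. So all nonzero entries of a column are equal.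

**Definition (PCIP).** A priority covering IP has a priority $s_j$ per column and a requirement $b_i$ per row. Column $j$ covers row $i$ iff $A_{ij}=1$ and $s_j\ge b_i$. We want a minimum-cost set of columns that covers every row. This is the 0,1-CIP with all-ones demand whose matrix has entry $1$ exactly where $A_{ij}=1$ and $s_j\ge b_i$, and its natural LP relaxation is the one of that 0,1-CIP.

For a small example take one row, $A=(1\;1\;1)$ and $s=(3,2,2)$. As a CCIP with demand $4$, any two columns suffice and no single one does. As a PCIP with requirement $3$, the first column is the only one that covers the row: in a PCIP small columns do not add up.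

That an LP relaxation has integrality gap at most $\alpha$ means that, whenever the LP is feasible, there is an integral solution of cost at most $\alpha$ times the LP value. For instance, for the rows $\{1,2\},\{2,3\},\{1,3\}$ with unit demands and costs, $x\equiv\frac12$ has cost $\frac32$ and is LP-optimal (add the three inequalities), while the integral optimum is $2$.

Now let $\mathcal A$ be a family of 0,1-matrices closed under taking submatrices, and consider two conditions.

(i) There is $\alpha\ge1$ such that for every $A\in\mathcal A$, every $b\in\mathbb Z_{\ge0}^m$ and every $c\ge0$ the natural LP relaxation of the 0,1-CIP $(A,b,c)$ has integrality gap at most $\alpha$, and an integral solution of cost at most $\alpha$ times the LP value can be found in polynomial time.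

(ii) There is $\beta\ge1$ such that for every $A\in\mathcal A$, all priorities $s$, all requirements $b$ and all costs $c\ge0$ the natural LP relaxation of the PCIP has integrality gap at most $\beta$, and an integral solution of cost at most $\beta$ times the LP value can be found in polynomial time.

The source of the problem, "Approximating Column-Restricted Covering IPs" (https://www.math.mcgill.ca/vetta/Workshop2010/konemann.pdf), has as known result: under (i) and (ii) there is a polynomial-time $O(\alpha+\beta)$-approximation algorithm for all CCIPs whose underlying matrix belongs to $\mathcal A$. The conjecture to be proved or disproved asks to drop $\beta$.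

**Conjecture.** There is an absolute constant $C$ such that for every family $\mathcal A$ as above satisfying (i), the CCIPs whose underlying 0,1-matrix belongs to $\mathcal A$ admit a polynomial-time $C\alpha$-approximation algorithm, with no dependence on $\beta$.

Put $\alpha_0=2^{25}$.

**Theorem 1.** There are submatrix-closed families $\mathcal A_L$ ($L\ge2$) of 0,1-matrices, namely those of Section 1, such that:

1. every $\mathcal A_L$ satisfies (i) with $\alpha=\alpha_0$, independent of $L$, and satisfies (ii) with $\beta=2L+2\alpha_0$;
2. for every constant $R$ there is an $L$ such that approximating PCIPs, and hence CCIPs, with underlying matrix in $\mathcal A_L$ within a factor $R$ is NP-hard.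

Consequently, if P $\ne$ NP, the conjecture is false, and it remains false if $C\alpha$ is replaced by $f(\alpha)$ for any function $f$. The conjecture holds if and only if P $=$ NP.

**Theorem 2.**

* (a) For all $k\ge3$, $\varepsilon>0$ there is an $L$ such that CCIP over $\mathcal A_L$ is NP-hard (under polynomial-time Turing reductions) to approximate within $k-1-\varepsilon$.
* (b) (Unconditional.) For every $k\ge2$ the natural PCIP-LP over $\mathcal A_{k^2}$ has integrality gap at least $k(1-1/k)^4\ge k-4$. So $\beta$ is not bounded by any function of $\alpha$.
* (c) $\mathcal A_\infty$ is submatrix-closed and satisfies (i) with $\alpha_0$. There is $\delta>0$ such that CCIP over $\mathcal A_\infty$ has no polynomial-time $(\log N)^\delta$-approximation ($N$ = input length) unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{\mathrm{polylog}\,n})$.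
* (d) Conversely, every CCIP with $m$ rows, without any assumption on the matrix, has a polynomial-time $O(1+\log m)$-approximation.

One half of the equivalence can be settled at once. Suppose P $=$ NP. The decision version of CCIP (is there a feasible $x$ of cost at most $\kappa$?) is in NP. Scale the costs to integers, find the optimum value by binary search, and find an optimal solution by fixing the variables one at a time. This is a $1$-approximation, so the conjecture holds with $C=1$.

## 3. Requirement classes, and priorities imitated by powers

Given the known result, a sensible first attempt at the conjecture is to bound $\beta$ by $\alpha$. Let a family satisfy (i), take a PCIP over it with LP solution $y$, and let $g$ be the number of distinct values among the requirements $b_i$. Fix one value $b$. The rows with requirement $b$ may use exactly the columns with $s_j\ge b$, so this part of the problem is a 0,1-CIP with all-ones demand on a submatrix of $A$, and $y$ restricted to these columns is feasible for its LP. By (i) these rows can be covered at cost at most $\alpha\,c^Ty$. If all requirements are equal we are done with gap at most $\alpha$. In general, treating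 the classes one after the other costs at most $g\alpha\,c^Ty$.

The attempt stops at that factor $g$. Rows with different requirements see different subsets of the columns, every class pays for the whole LP solution, and (i) does not tell us how to let the classes share what they buy. Theorem 2(b) says that no function of $\alpha$ can take the place of $g\alpha$. So we now look for families on which (i) holds with an absolute constant while PCIP is hard. To transfer hardness to CCIP we need the following lemma.

**Lemma 3.** A PCIP can be turned, in polynomial time, into a CCIP with the same matrix, the same costs and exactly the same feasible solutions.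

*Proof.* Let $n$ be the number of columns. Only the order relations between priorities and requirements matter, so replace them all by integer ranks $\ge1$, which are at most the number of rows plus columns. Take the supplies $(n+1)^{s_j}$ and the demands $(n+1)^{b_i}$; their encoding length is polynomial. If a selected column $j$ has $A_{ij}=1$ and $s_j\ge b_i$, it satisfies row $i$ alone. If no selected column covers row $i$, every selected column with $A_{ij}=1$ has $s_j\le b_i-1$, so the total supply in row $i$ is at most $n(n+1)^{b_i-1}<(n+1)^{b_i}$ and the row is not satisfied. $\blacksquare$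

In the small example of Section 2 we have $n=3$, the supplies are powers of $4$, and three columns of priority one step too low supply at most $3\cdot4^{b-1}<4^b$.

It remains to prove Theorem 1 for PCIP. Sections 4–7 show that 0,1-covering is easy over $\mathcal A_L$ (part 1), and Sections 8–10 that priorities make it hard (part 2).

## 4. After entries and the number of traces

Why not use the path entries alone? Let us see what would happen. With the priorities that hide after entries, the covering problem on the path entries is itself a 0,1-CIP with all-ones demand. So if we put the path-only matrices into the family, that CIP falls under (i), and whatever makes the PCIP hard makes $\alpha$ large. Concretely, the instances in Section 11(b) have integrality gap at least $k-4$, and their covering matrices are submatrices of path-only matrices; so no fixed $\alpha$ would do. The after entries have to make the 0,1-CIP easy. They do this by limiting the number of different ways in which a row can meet a set of columns.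

**Definition (property (★)).** A 0,1-matrix has property (★) if for every column set $J'$ and every $k\ge1$ there are at most $2k|J'|$ distinct sets of size $k$ of the form $V_r\cap J'$.

The set $V_r\cap J'$ is called the trace of row $r$ on $J'$. The property passes to submatrices. If the sets $V_r$ form a chain, there is at most one trace of each size, so (★) holds. If the rows are all $2$-subsets of $n\ge10$ columns, then $J'$ = all columns and $k=2$ give $n(n-1)/2>4n$ traces, so (★) fails.

**Lemma 4.** Every matrix in $\mathcal A_\infty$ has (★).

*Proof.* By passing to submatrices it suffices to treat the full matrix of an $L$-system. Let $J'\ne\emptyset$ be a column set (for $J'=\emptyset$ there is no trace of size $k\ge1$), and let $N$ be the set of nodes carrying at least one column of $J'$. Let $r=(\ell,x)$ have a trace of size $k$, and put $h=|A_r\cap J'|$ and $p=|P_r\cap J'|$, so $h+p=k$.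

**Step 1.** This step shows that the number $h$ alone determines the after part. The set $A_r\cap J'$ consists of the columns of $J'$ at the nodes of $N_{>\ell}=\{\mu\in N:\mu>\ell\}$, which is a final segment of $N$ in preorder. Every node of $N$ carries a column of $J'$, so distinct final segments carry different numbers of columns of $J'$. Hence $h$ determines $N_{>\ell}$ and $A_r\cap J'$. In particular there is at most one trace of size $k$ with $p=0$.

**Step 2.** For $p\ge1$ this step locates the path relative to $N$. Let $u=(\nu,c)$ be the element of $P_r\cap J'$ of smallest level. Let $\tau$ be the preorder-last node of $N\setminus N_{>\ell}$; it exists since $\nu\in N$ and $\nu\le\ell$, and it is determined by $h$. Let $\mu\in N$ be an ancestor of or equal to $\ell$. Then $\mu\le\ell$, so $\mu\le\tau\le\ell$. The subtree of $\mu$ is a preorder interval containing $\mu$ and $\ell$, hence it contains $\tau$. So all such $\mu$ lie on the chain of $N$-nodes that are ancestors of or equal to $\tau$. They form an initial (upper) part of this chain, because an ancestor of an ancestor of $\ell$ is an ancestor of $\ell$.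

**Step 3.** Now we show that $(u,p,h)$ determines the trace. Let $\nu=\mu_1,\mu_2,\dots$ be the part of the chain from $\nu$ downward, and let $e_j\in C_{\mu_j}$ be the image of $c$ under the composed maps from $C_\nu$ to $C_{\mu_j}$. This list depends only on $u$ and $h$. Since $c=c_\nu(x)$, we have $c_{\mu_j}(x)=e_j$ whenever $\mu_j$ is an ancestor of or equal to $\ell$. By the minimal level of $u$ no column of $P_r\cap J'$ lies above $\nu$. So $P_r\cap J'$ consists of those $(\mu_j,e_j)\in J'$ with $\mu_j$ in an initial part of the list. That is, it is the set of the first $p$ members of $J'$ in the list $(\mu_1,e_1),(\mu_2,e_2),\dots$. Together with Step 1 this proves the claim.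

**Step 4.** We count. For given $k$ we have $h=k-p$ with $1\le p\le k$, so there are at most $k|J'|$ pairs $(u,p)$. Adding the trace with $p=0$ gives at most $1+k|J'|\le2k|J'|$ traces of size $k$. $\blacksquare$

Let us run the reconstruction on the example of Section 1, with $J'=\{(\rho,1),(\rho,2),(\ell',3),(\ell',4)\}$ and $N=\{\rho,\ell'\}$. Given $u=(\rho,1)$, $p=2$, $h=0$: the final segment is empty, $\tau=\ell'$, the list is $(\rho,1),(\ell',4)$, and the trace is both of them; this is row $(\ell',1)$. Given $u=(\rho,1)$, $p=1$, $h=2$: the final segment is $\{\ell'\}$, $\tau=\rho$, and the trace is $\{(\rho,1),(\ell',3),(\ell',4)\}$; this is row $(\ell,1)$.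

## 5. Halving a column set when traces are few

The rounding theorem rests on one operation: pick about half of the columns so that every large row keeps about half of its columns, at about half of the total cost.

The obvious approach is to pick each column with probability $\frac12$. Let $\mathrm{Bin}(s,\frac12)$ be the number of heads in $s$ fair coin tosses and
$$p_s=\Pr\bigl[\mathrm{Bin}(s,\tfrac12)<\tfrac s2-s^{3/4}\bigr].$$
Hoeffding's inequality, $\Pr[\mathrm{Bin}(s,\frac12)\le\frac s2-\theta]\le e^{-2\theta^2/s}$ for $\theta\ge0$, gives $p_s\le e^{-2\sqrt s}$, which is tiny. But the number of rows is not bounded in terms of their size. Take $n/K$ pairwise disjoint rows of a fixed size $K>16$ (this matrix has (★): the nonempty traces on $J'$ are disjoint, so at most $|J'|$ in number). Each row fails with the same probability $p_K$, which is positive since $0<\frac K2-K^{3/4}$, and the failures are independent. As $n\to\infty$ some row fails almost surely. Making the rows safe by a union bound would force $K$ to grow with $n$.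

The way out is to repair failures locally. A column is forced into the selection if some trace that ends in it has failed. By (★) the columns can be ordered so that every column is rarely forced. This forcing idea is in the spirit of the quasi-uniform sampling of Varadarajan and of Chan–Grant–Könemann–Sharpe.

**Lemma 5.** Let a matrix with column set $J$ have (★), let $c\in\mathbb Q^J_{\ge0}$, and let $K\ge2^{13}$ be an integer. In polynomial time one finds $Z\subseteq J$ such that

* (a) $|Z\cap V|\ge\frac{|V|}2-\max(|V|^{3/4},K/2)$ for every row $V=V_r$;
* (b) $c(Z)\le(\frac12+\frac2K)\,c(J)$.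

*Proof.*

**Step 1.** This step bounds a weighted sum of failure probabilities. The number $p_s$ is an exactly computable rational: $j<\frac s2-s^{3/4}$ iff $\frac s2-j>0$ and $(\frac s2-j)^4>s^3$. For $s\ge2^{13}$ we claim $2s^2e^{-2\sqrt s}\le s^{-2}$. With $u=\sqrt s\ge90$ this says $2u^8\le e^{2u}$. At $u=90$ it holds, since $e^{180}>2^{180}$ and $2\cdot90^8<2\cdot2^{56}$; and $e^{2u}/u^8$ is increasing for $u\ge4$. Therefore
$$\varepsilon:=\sum_{s\ge K}2s^2p_s\le\sum_{s\ge K}\frac1{s^2}\le\frac1{K-1}\le\frac2K.\tag{1}$$

**Step 2.** We order the columns so that each one ends few dangerous traces. Let $n=|J|$ and $J_n=J$. For $i=n,n-1,\dots,1$ do the following. For $j\in J_i$ consider the sum of $p_{|t|}$ over the distinct traces $t=V_r\cap J_i$ with $t\ni j$ and $|t|\ge K$. Choose $j_i\in J_i$ minimizing this sum, let $\mathcal T_i$ be the set of traces occurring in it for $j=j_i$, and put $J_{i-1}=J_i\setminus\{j_i\}$. So $J_i=\{j_1,\dots,j_i\}$. Summing over all $j\in J_i$, each trace $t$ is counted $|t|$ times, and by (★) the total is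
$$\sum_{t:|t|\ge K}|t|\,p_{|t|}\le\sum_{s\ge K}s\,p_s\cdot2s\,i=\varepsilon i .$$
The minimum is at most the average over the $i$ columns, so $\sum_{t\in\mathcal T_i}p_{|t|}\le\varepsilon$.

**Step 3.** We select columns and control the cost. Let $X_j$, $j\in J$, be independent fair bits. A trace $t$ deviates if $X(t)<\frac{|t|}2-|t|^{3/4}$; this has probability $p_{|t|}$. Let $Z$ consist of all $j$ with $X_j=1$ and of all $j_i$ for which some $t\in\mathcal T_i$ deviates; the latter are called forced. Then
$$c(Z)\le\Phi:=\sum_ic_{j_i}\bigl(X_{j_i}+\#\{t\in\mathcal T_i:t\text{ deviates}\}\bigr),\qquad\mathbb E\,\Phi\le\bigl(\tfrac12+\varepsilon\bigr)c(J).$$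
To do without randomness we use the method of conditional expectations: fix the bits one after the other, each time to a value that does not increase the conditional expectation of $\Phi$. Once some bits are fixed, $X(t)$ is a constant plus a binomial variable, so the conditional expectation of $\Phi$ is a sum of explicit binomial tails with denominators dividing $2^n$ (times the costs), and there are at most as many traces as rows. It is computable exactly in polynomial time. We end with bits for which $\Phi\le(\frac12+\varepsilon)c(J)$, and (1) gives (b).

**Step 4.** We show that (a) holds for every outcome of the bits, thanks to forcing. Let $|V|=k$. If $k<K$, the right side of (a) is negative. Let $k\ge K$, let $j_{i_1},\dots,j_{i_k}$ with $i_1<\dots<i_k$ be the elements of $V$, and let $t_s=V\cap J_{i_s}=\{j_{i_1},\dots,j_{i_s}\}$. Then $|t_s|=s$ and $j_{i_s}\in t_s$, so $t_s\in\mathcal T_{i_s}$ for $s\ge K$. Thus if $t_s$ deviates with $s\ge K$, then $j_{i_s}$ is forced. Let $s^*$ be the largest $s\in[K,k]$ for which $t_s$ does not deviate.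

If $s^*$ exists, all $j_{i_s}$ with $s>s^*$ are forced, and at least $X(t_{s^*})$ of the first $s^*$ elements are in $Z$. So
$$|Z\cap V|\ge\tfrac{s^*}2-(s^*)^{3/4}+(k-s^*)=k-\tfrac{s^*}2-(s^*)^{3/4}\ge\tfrac k2-k^{3/4}.$$
If $s^*$ does not exist, all $j_{i_s}$ with $s\ge K$ are forced, and $|Z\cap V|\ge k-K+1\ge\frac k2-\frac K2$. $\blacksquare$

## 6. Rounding a multicover one binary digit at a time

Write an LP solution in binary, with entries multiples of $2^{-q}$. We remove the last binary digit: an entry that is an odd multiple of $2^{-q}$ moves up or down by $2^{-q}$. For instance, with $q=3$, an entry $\frac38$ becomes $\frac48$ or $\frac28$. A row keeps its mass if about half of its odd entries go up, and this is what Lemma 5 provides. The errors decay geometrically in $q$, so we can go down to a fixed number of digits, where every nonzero entry is at least an absolute constant.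

**Theorem 6.** Let $A$ have (★), $b\in\mathbb Z^m_{\ge0}$, $c\ge0$. Given rational $y$ with $0\le y\le1$ and $Ay\ge b$, one can find in polynomial time $x\in\{0,1\}^n$ with $Ax\ge b$ and $c^Tx\le\alpha_0\,c^Ty$.

*Proof.*

**Step 1.** This step buys the large entries. Let $B=\{j:y_j\ge\frac18\}$ and select all of $B$, at cost at most $8\sum_{j\in B}c_jy_j$. Let $d_r=b_r-|V_r\cap B|$. Rows with $d_r\le0$ are satisfied; consider only rows with $d_r\ge1$. Since $y\le1$, we have $y(V_r\setminus B)\ge b_r-|V_r\cap B|=d_r$. From now on only columns outside $B$ are used, and $V_r$ stands for $V_r\setminus B$; the smaller matrix still has (★), and $y_j<\frac18$ on it.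

**Step 2.** We pass to finitely many binary digits. Put $q_0=24$ and $Q=\max(q_0,\lceil\log_2(16n)\rceil)$, and let $y^Q$ be $y$ rounded down to multiples of $2^{-Q}$. A row loses at most $n2^{-Q}\le\frac1{16}$, so $y^Q(V_r)\ge d_r-\frac1{16}\ge\frac{15}{16}d_r$.

**Step 3.** We define the removal of a digit. For $q=Q,Q-1,\dots,q_0+1$ the entries of $y^q$ are multiples of $2^{-q}$. Let $J_q=\{j:2^qy_j^q\text{ odd}\}$. Apply Lemma 5 to the columns $J_q$ with $K_q=2^{\lceil q/2\rceil}\ge2^{13}$, and get $Z_q$. Set $y_j^{q-1}=y_j^q+2^{-q}$ on $Z_q$, $y_j^{q-1}=y_j^q-2^{-q}$ on $J_q\setminus Z_q$, and $y_j^{q-1}=y_j^q$ elsewhere. Since $y_j^q\ge2^{-q}$ on $J_q$, we have $y^{q-1}\ge0$, and its entries are multiples of $2^{-(q-1)}$. There are $O(\log n)$ such rounds.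

**Step 4.** We show that rows keep most of their mass. Let $\mu=y^q(V_r)$ and $k=|V_r\cap J_q|$; then $k\le2^q\mu$. The mass of row $r$ changes by $2^{-q}(2|Z_q\cap V_r|-k)$, so by Lemma 5(a) it drops by at most $2^{-q}\max(2k^{3/4},K_q)$. If $\mu\ge\frac12$, then $\mu^{-1/4}\le2^{1/4}$ and $1\le2\mu$, so
$$2^{-q}\cdot2k^{3/4}\le2^{1-q/4}\mu^{3/4}\le2^{(5-q)/4}\mu,\qquad2^{-q}K_q\le2^{(1-q)/2}\le2^{(3-q)/2}\mu\le2^{(5-q)/4}\mu .$$
(The last inequality holds for all $q\ge1$.) So with $\delta_q=2^{(5-q)/4}$ the mass is multiplied by at least $1-\delta_q$. Now $\sum_{q\ge25}\delta_q=2^{-5}/(1-2^{-1/4})<\frac14$, and $\prod(1-\delta_q)\ge1-\sum\delta_q$. By induction the mass stays at least $\frac34\cdot\frac{15}{16}d_r=\frac{45}{64}d_r\ge\frac12$ throughout, which is what the induction needs, and $y^{q_0}(V_r)\ge\frac{45}{64}d_r$.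

**Step 5.** We read off an integral solution. The entries satisfy $0\le y_j^{q_0}\le\frac18+\sum_{q>24}2^{-q}<\frac14$. Let $Z=\{j:y_j^{q_0}>0\}$. Each column of $Z$ contributes at most $\frac14$ to the mass, so $|Z\cap V_r|\ge4\cdot\frac{45}{64}d_r\ge d_r$. Hence $B\cup Z$ is feasible.

**Step 6.** We bound the cost. By Lemma 5(b), and since $2^{-q}c(J_q)\le c\cdot y^q$,
$$c\cdot y^{q-1}=c\cdot y^q+2^{-q}\bigl(2c(Z_q)-c(J_q)\bigr)\le c\cdot y^q+2^{-q}\tfrac4{K_q}c(J_q)\le\bigl(1+\tfrac4{K_q}\bigr)c\cdot y^q .$$
Since $4/K_q\le4\cdot2^{-q/2}$, $\sum_{q\ge25}4\cdot2^{-q/2}<\frac12$ and $e^{1/2}<2$, we get $c\cdot y^{q_0}\le2\sum_{j\notin B}c_jy_j$. Nonzero entries of $y^{q_0}$ are at least $2^{-24}$, so $c(Z)\le2^{24}\,c\cdot y^{q_0}\le2^{25}\sum_{j\notin B}c_jy_j$. Together with Step 1 the total cost is at most $2^{25}c^Ty=\alpha_0c^Ty$. $\blacksquare$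

**Corollary 7.** Each $\mathcal A_L$, and also $\mathcal A_\infty$, satisfies (i) with $\alpha=\alpha_0$.

*Proof.* By Lemma 4 all these matrices have (★). Apply Theorem 6 to a rational optimal LP solution. The algorithm works on the given matrix $A$; it does not need to know the tree. $\blacksquare$

## 7. Priority covering over a fixed number of levels

The families are also to satisfy (ii) for each fixed $L$, so that they are legitimate even if both conditions are required. The point is that a row of a matrix in $\mathcal A_L$ differs from a member of a chain in at most $L$ columns, and priority covering over chains is easy.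

**Lemma 8.** $\mathcal A_L$ satisfies (ii) with $\beta=2L+2\alpha_0$.

*Proof.* Let $A\in\mathcal A_L$ and let $y$ be an optimal solution of the PCIP-LP.

**Step 1.** This step finds a chain inside the rows, using only $A$. For each row $r$ let $Q_r=\bigcap_{s:|V_s|\ge|V_r|}V_s$, where $s$ ranges over rows. Then $Q_r\subseteq V_r$. If $|V_r|\le|V_{r'}|$, the intersection for $r'$ runs over fewer rows, so $Q_r\subseteq Q_{r'}$; thus the $Q_r$ form a chain. Every $s$ in the intersection for $r$ has $|A_s|\ge|V_s|-L\ge|V_r|-L$. The sets $A_s$ form a chain and $V_s\supseteq A_s$, so $Q_r$ contains the smallest of these $A_s$. Hence $|V_r\setminus Q_r|\le L$.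

**Step 2.** We buy large entries, and show that the chain part suffices for the remaining rows. Select all $j$ with $y_j\ge\frac1{2L}$, at cost at most $2L\,c^Ty$. For a row $r$ not yet covered, all columns covering it have $y_j<\frac1{2L}$. Those in $V_r\setminus Q_r$ are at most $L$ in number and have total mass less than $\frac12$, so $y(Q_r\cap\{j:s_j\ge b_r\})>\frac12$. Hence $\min(1,2y)$ is feasible for the all-ones covering problem whose rows are the sets $Q_r\cap\{j:s_j\ge b_r\}$, $r$ uncovered.

**Step 3.** We check that this system has (★). Let $J'$ be a column set and $t=Q_r\cap J'\cap\{j:s_j\ge b_r\}$ a trace of size $k\ge1$. Let $u\in t$ have minimal priority, ties broken arbitrarily. All elements of $t$ have priority at least $s_u$, and $s_u\ge b_r$; so $t=Q_r\cap J'\cap\{j:s_j\ge s_u\}$. For fixed $u$ the sets of this form are nested, so $u$ and $k$ determine $t$. There are at most $|J'|\le2k|J'|$ traces of size $k$.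

**Step 4.** We conclude. By Theorem 6, applied to $\min(1,2y)$, the remaining rows can be covered at cost at most $2\alpha_0c^Ty$. Together with Step 2 this is at most $(2L+2\alpha_0)c^Ty$. $\blacksquare$

Corollary 7 and Lemma 8 give part 1 of Theorem 1.

## 8. Random linear maps fill out dense sets

We turn to hardness, and to the choice of maps in the $L$-system. Imagine an adversary who selects columns. At a node $\nu$, those elements of $C_\nu$ that have escaped selection so far form some set $D\subseteq C_\nu$, chosen by the adversary. We want $g(D)$ to be almost all of the child's set for almost every child, as soon as $D$ is not too sparse; then the escaped set at the child is governed by what is selected there, and the levels behave independently.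

Let $q$ be a prime. For $m\ge2$ and $a\in\mathbb F_q^{m-1}$ define
$$g_a:\mathbb F_q^m\to\mathbb F_q^{m-1},\qquad g_a(z_1,\dots,z_m)=(z_2-a_1z_1,\dots,z_m-a_{m-1}z_1).$$
It is linear and surjective, with fibers of size $q$. A small example shows what can go wrong and how rarely. Let $m=2$ and let $U=\{(z_1,z_2):z_2=a^*z_1\}$ be a line. Then $g_a(z_1,a^*z_1)=(a^*-a)z_1$, so $g_{a^*}(U)$ is the single point $0$, while $g_a(U)=\mathbb F_q$ for each of the $q-1$ other values of $a$. The density of $U\subseteq\mathbb F_q^m$ is $|U|/q^m$.

**Lemma 9.** Let $m\ge2$ and let $U\subseteq\mathbb F_q^m$ have density $\mu>0$. For uniform independent $a,z'\in\mathbb F_q^{m-1}$, $\Pr[z'\notin g_a(U)]\le\frac1{q\mu}$.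

*Proof.* We use the second moment of the fraction of a fiber that lies in $U$. Let $\rho=|U\cap g_a^{-1}(z')|/q$. For each fixed $a$ the fibers partition $\mathbb F_q^m$, so $\mathbb E\rho=\frac1q\cdot\frac{|U|}{q^{m-1}}=\mu$. Let $u\ne u'$ in $U$. Then $g_a(u)=g_a(u')$ means $u_{j+1}-u'_{j+1}=a_j(u_1-u_1')$ for all $j$. If $u_1=u_1'$, this forces $u=u'$; so $u_1\ne u_1'$, and there is at most one such $a$. Pairs with $u=u'$ collide for all $q^{m-1}$ values of $a$. Therefore
$$\mathbb E\rho^2=q^{-2(m-1)-2}\sum_a\#\{(u,u')\in U^2:g_a(u)=g_a(u')\}\le q^{-2m}\bigl(q^{m-1}|U|+|U|^2\bigr)=\frac\mu q+\mu^2 .$$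
So the variance of $\rho$ is at most $\mu/q$, and Chebyshev's inequality gives $\Pr[\rho=0]\le(\mu/q)/\mu^2=\frac1{q\mu}$. $\blacksquare$

## 9. From hypergraph vertex cover to priority covering

A vertex cover of a hypergraph $H=(V,E)$ is a set of vertices meeting every edge; for vertex weights $w$, $\tau(H)$ denotes the minimum weight of a vertex cover.

**Proposition 10.** Let $H=(V,E)$ be a hypergraph with $n=|V|\ge1$ and $1\le|e|\le k$ for $e\in E$, with vertex weights $w>0$. Let $L\ge\max(2,k)$ and $0<\eta<1$ (rational). In time polynomial in $|H|$, the length of $w$, and $\bigl((n+1)^L/\eta\bigr)^{O(L^2)}$ one can construct a PCIP instance $I$ with matrix in $\mathcal A_L$ such that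
$$(1-\eta)^2(L-k+1)\,\tau(H)\le\mathrm{OPT}(I)\le L\,\tau(H).$$
Moreover, the columns of $I$ carry labels in $V$ such that in every row of $I$ the set of labels of the columns covering it is an edge of $H$; and from a feasible solution of $I$ of cost $\kappa$ one can compute, in time polynomial in $|I|+|H|$, a vertex cover of weight at most $\kappa/\bigl((1-\eta)^2(L-k+1)\bigr)$.

The idea is that each element of each set $C_\nu$ carries a vertex of $H$, or no vertex, as label, so the track of an $x\in C_{\rm root}$ along a path spells a word of length $L$. We keep the rows whose words use exactly the vertices of an edge. A cover that is cheap at a typical leaf must miss many columns of most labels at most levels; if it missed all vertices of an edge in this sense, we could place these vertices at distinct levels and find a row spelling them that runs through missed columns only.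

*Proof.*

**Step 1 (construction).** This step defines $I$. Choose a prime $q$ with $X\le q\le2X$, where $X=\lceil32(n+1)^{L+1}/\eta^3\rceil$. It exists by Bertrand's postulate and is found by trial division in time polynomial in $X$.

In the $L$-system, a node $\nu$ at level $i$ has $C_\nu=\mathbb F_q^{L-i}$. For $i\le L-2$ and $m=L-i$ it has one child for each $a\in\mathbb F_q^{m-1}$, with the map $g_a$ of Section 8; the children are put in any fixed order.

For the labels, fix disjoint sets $I_v\subseteq\mathbb F_q$ ($v\in V$) of size $\lfloor q/(n+1)\rfloor$. A column $(\nu,z)$ has label $\lambda=v$ if $z_1\in I_v$, and label $\bot$ if $z_1$ is in none of the $I_v$. We also write $\lambda(z)$ for this label. Put $p=\lfloor q/(n+1)\rfloor/q$. As $q\ge n+1$, we have $p\ge\frac1{2(n+1)}$. In every $C_\nu$ each $v\in V$ has density exactly $p$, and $\bot$ has density $1-np\ge\frac1{n+1}\ge p$.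

Pass to a submatrix as follows. Delete all columns labelled $\bot$. Keep exactly those rows $(\ell,x)$ for which the set of non-$\bot$ labels among the path columns $(\nu_i,c_{\nu_i}(x))$, $i=0,\dots,L-1$, is an edge of $H$; here $\nu_0,\dots,\nu_{L-1}=\ell$ is the root–leaf path.

For the priorities, let $N_T$ be the number of nodes and let ranks be in preorder. Column $(\nu,c)$ gets priority $N_T+1-\mathrm{rank}(\nu)$ and row $(\ell,x)$ gets requirement $N_T+1-\mathrm{rank}(\ell)$. Thus a column at $\nu$ covers row $(\ell,x)$ iff the matrix entry is $1$ and $\nu\le\ell$, that is, iff it is one of the non-$\bot$ path columns of $(\ell,x)$. The after entries have become invisible. In particular the labels of the columns covering a row form an edge of $H$.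

For the costs, let $n_i$ be the number of columns with label $v$ at level $i$, which is the same for all $v$. A column with label $v$ at level $i$ costs $w_v/n_i$. So all label-$v$ columns of one level together cost $w_v$.

The size is as claimed: there are $q^{(L-1)+\dots+1}=q^{L(L-1)/2}$ leaves, at most $Lq^{L(L-1)/2}$ nodes, at most $q^L$ columns per node, and $q^{L(L-1)/2}q^L$ rows $(\ell,x)$ to test.

**Step 2 (upper bound).** This step shows $\mathrm{OPT}(I)\le L\,\tau(H)$. Let $C$ be a vertex cover of $H$ and select all columns with label in $C$. The label set of a row is an edge, which meets $C$, so the row is covered. The cost is $L\,w(C)$.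

**A case by hand.** Before the lower bound, take $L=2$ and $H$ with one vertex $v$, one edge $\{v\}$ and weight $1$, and write $I_v=Y$, $|Y|=\lfloor q/2\rfloor$. A row is a pair $(a,(z_1,z_2))$, with path columns $(z_1,z_2)$ at the root and $z_2-az_1$ at the leaf $a$; it is kept if $z_1\in Y$ or $z_2-az_1\in Y$. A leaf column $(a,c)$ with $c\in Y$ must be selected: choose $z_1\notin Y$ and $z_2=c+az_1$, then it is the only column covering this row. A root column $(z_1,z_2)$ with $0\ne z_1\in Y$ must be selected: $a\mapsto z_2-az_1$ is a bijection, so some $a$ has $z_2-az_1\notin Y$, and again only one column covers the row. So every solution costs at least $1+\frac{|Y|-1}{|Y|}$, close to $L\,\tau(H)=2$. The selection has to be nearly full at both levels. For general $k$ an edge can use up $k$ levels, whence the factor $L-k+1$.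

**Step 3 (cost as an average over leaves).** This step reduces the lower bound to finding one leaf. Let $S$ be a feasible solution of $I$ of cost $\kappa$. For a node $\nu$ and $v\in V$ let $f_\nu(v)$ be the fraction of label-$v$ columns at $\nu$ that lie in $S$, and put $f_\nu(\bot)=0$. For a uniformly random leaf $\ell$ the node $\nu_i$ is uniform on level $i$, since all nodes of a level have the same number of children. All nodes of a level have equally many label-$v$ columns. Hence
$$\kappa=\mathbb E_\ell\,F(\ell),\qquad F(\ell)=\sum_{i=0}^{L-1}\sum_{v\in V}w_vf_{\nu_i}(v).$$

**Step 4 (escaped sets).** Here we follow the elements that spell a given word and avoid $S$. For a node $\nu$ at level $i$ with root path $\nu_0,\dots,\nu_i=\nu$ and a word $\sigma=\sigma_0\cdots\sigma_i$ over $V\cup\{\bot\}$, let $D_\nu(\sigma)\subseteq C_\nu$ be the set of $c_\nu(x)$ over all $x\in C_{\rm root}$ such that for all $j\le i$: $\lambda(c_{\nu_j}(x))=\sigma_j$ and $(\nu_j,c_{\nu_j}(x))\notin S$. (Deleted columns, those with label $\bot$, are never in $S$.) For a child $\nu'$ of $\nu$ the definition gives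
$$D_{\nu'}(\sigma\sigma_{i+1})=\{c'\in g_{\nu'}(D_\nu(\sigma)):\lambda(c')=\sigma_{i+1},\ (\nu',c')\notin S\}.\tag{2}$$

**Step 5 (a good leaf).** We find a cheap leaf along which the maps behave well for all words. Put $\mu_0=\eta p/2\ge\frac{\eta}{4(n+1)}$. Choose the random leaf by choosing children uniformly step by step. For a step from $\nu_i$ to $\nu_{i+1}$ and a word $\sigma$ of length $i+1$, the bad event is: $D_{\nu_i}(\sigma)$ has density at least $\mu_0$, but more than a $\mu_0$ fraction of $C_{\nu_{i+1}}$ is not in $g_{\nu_{i+1}}(D_{\nu_i}(\sigma))$. If the density is at least $\mu_0$, then by Lemma 9 the expected missing fraction, given $\nu_i$, is at most $\frac1{q\mu_0}$. So by Markov's inequality the bad event has conditional probability at most $\frac1{q\mu_0^2}$. There are $(n+1)^{i+1}$ words of length $i+1$, and $0\le i\le L-2$. The total probability of bad events is at most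
$$\frac1{q\mu_0^2}\sum_{i=1}^{L-1}(n+1)^i\le\frac{2(n+1)^{L-1}\cdot16(n+1)^2}{q\eta^2}=\frac{32(n+1)^{L+1}}{q\eta^2}\le\eta ,$$
where the sum was bounded by a geometric series with ratio $n+1\ge2$, and the last step is the choice of $q$. Call a leaf good if no bad event occurs along its path. Since $F\ge0$ and $\Pr[\text{good}]\ge1-\eta$, the average of $F$ over good leaves is at most $\kappa/(1-\eta)$, so there is a good leaf $\ell$ with $F(\ell)\le\kappa/(1-\eta)$. Fix it, with path $\nu_0,\dots,\nu_{L-1}=\ell$.

**Step 6 (every word with room survives).** We claim: if $\sigma\in(V\cup\{\bot\})^L$ satisfies $f_{\nu_i}(\sigma_i)\le1-\eta$ for all $i$, then $D_\ell(\sigma)\ne\emptyset$. We show by induction that $D_{\nu_i}(\sigma_0\cdots\sigma_i)$ has density at least $\mu_0$. For each $i$, the elements of $C_{\nu_i}$ with label $\sigma_i$ not selected by $S$ have density at least $\eta p=2\mu_0$ (for $\sigma_i=\bot$ even at least $p$). For $i=0$ these elements are $D_{\nu_0}(\sigma_0)$. In a step from $i$ to $i+1$ no bad event occurs, so at most a $\mu_0$ fraction of $C_{\nu_{i+1}}$ is missing from the image of $D_{\nu_i}(\sigma_0\cdots\sigma_i)$, and by (2) density at least $2\mu_0-\mu_0=\mu_0$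 remains.

**Step 7 (a vertex cover).** We extract a vertex cover from the good leaf. Call $v$ full at level $i$ if $f_{\nu_i}(v)>1-\eta$, and let $C_\ell$ be the set of $v$ that are full at $L-k+1$ or more levels. Suppose $e=\{v_1,\dots,v_r\}\in E$, $1\le r\le k$, is disjoint from $C_\ell$. Each $v_j$ is full at no more than $L-k$ levels, hence non-full at no fewer than $k\ge r$ levels. So we can greedily choose distinct levels $i_1,\dots,i_r$ with $v_j$ non-full at level $i_j$. Let $\sigma_{i_j}=v_j$ and $\sigma_i=\bot$ elsewhere. By Step 6 there is $x\in C_{\rm root}$ such that $(\ell,x)$ has label word $\sigma$ and none of its non-$\bot$ path columns is in $S$. Its label set is $e\in E$, so $(\ell,x)$ is a row of $I$, and $S$ does not cover it. This contradiction shows that $C_\ell$ is a vertex cover.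

**Step 8 (lower bound and extraction).** We put the pieces together. Each $v\in C_\ell$ contributes more than $(1-\eta)w_v$ to $F(\ell)$ at no fewer than $L-k+1$ levels, so $(1-\eta)(L-k+1)w(C_\ell)\le F(\ell)\le\kappa/(1-\eta)$ and
$$\tau(H)\le w(C_\ell)\le\frac{\kappa}{(1-\eta)^2(L-k+1)} .$$
With $\kappa=\mathrm{OPT}(I)$ this is the lower bound. For the last assertion compute $C_\ell$, by the same definition, for every leaf $\ell$, and output the lightest $C_\ell$ that is a vertex cover. $\blacksquare$

## 10. Label cover and the proof of Theorem 1

We need hypergraphs with bounded edge size for which vertex cover is hard within a prescribed factor. They come from label cover, as follows.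

**Fact 11.** There is a constant $\gamma>0$ and an algorithm that, given a 3-CNF $\varphi$ of size $n\ge2$ and $t\ge1$, constructs in time $n^{O(t)}$ a label cover instance: a bipartite graph on $U\cup W$ with at least one edge, in which all vertices of $U$ have equal degree and all vertices of $W$ have equal degree, alphabets with $|\Sigma_U|=7^t$, $|\Sigma_W|=2^t$, and maps $\pi_e:\Sigma_U\to\Sigma_W$ for the edges $e$. If $\varphi$ is satisfiable, some labeling satisfies $\pi_{uw}(\text{label}(u))=\text{label}(w)$ on all edges. If not, no labeling satisfies more than a $2^{-\gamma t}$ fraction of the edges.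

*Where it comes from.* By the PCP theorem (Arora–Lund–Motwani–Sudan–Szegedy 1998) in the form of Feige (1998), $\varphi$ is transformed in polynomial time into a formula $\psi$ in which every clause has exactly $3$ distinct variables and every variable occurs in exactly $5$ clauses; $\psi$ is satisfiable if $\varphi$ is, and otherwise no assignment satisfies more than a $1-\varepsilon_0$ fraction of the clauses, with a constant $\varepsilon_0>0$. For $t=1$ let $U$ be the clauses (labels: the $7$ satisfying assignments of the three variables), $W$ the variables (labels: the two values), the edges the incidences, and $\pi$ the restriction to the variable. If a labeling satisfies more than a $1-\varepsilon_0/3$ fraction of the edges, then fewer than an $\varepsilon_0$ fraction of the clauses have an unsatisfied edge, as each clause has three edges. So more than a $1-\varepsilon_0$ fraction of the clauses have all three edges satisfied, and the labels of $W$ satisfy these clauses. Hence in the unsatisfiable case the value is at most $1-\varepsilon_0/3$. For general $t$ take the $t$-fold product, with vertex sets $U^t$ and $W^t$, tuples of edges as edges, and coordinatewise constraints.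 It is again biregular, with degrees $3^t$ and $5^t$. Raz's parallel repetition theorem (1998), for constant alphabets and constant base value below $1$, bounds its value by $2^{-\gamma t}$.

**Lemma 12.** From Fact 11 one obtains, in time $n^{O(t)}2^{O(2^t)}$, a weighted hypergraph $H$ with non-empty edges of size at most $k:=9^t$ such that $\tau(H)\le2$ if $\varphi$ is satisfiable, and $\tau(H)\ge2\cdot2^{\gamma t/2}$ otherwise.

*Proof.*

**Step 1.** This step defines $H$. The vertices are $(u,a)$ with $u\in U$, $a\in\Sigma_U$, of weight $1/|U|$, and $(w,b)$ with $w\in W$, $b\in\Sigma_W$, of weight $1/|W|$. For each edge $e=uw$ and each $z\in\{0,1\}^{\Sigma_W}$ there is the hyperedge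
$$\{(u,a):z_{\pi_e(a)}=0\}\cup\{(w,b):z_b=1\}.$$
It is non-empty: if $z=0$ the first part consists of all $(u,a)$, otherwise the second part is non-empty. Its size is at most $7^t+2^t\le9^t$. There are $2^{2^t}$ choices of $z$ per edge, which gives the time bound.

**Step 2.** We turn a perfect labeling into a light cover. Take $(u,\text{label}(u))$ for all $u$ and $(w,\text{label}(w))$ for all $w$; the weight is $2$. For $e=uw$ and $z$ put $b=\text{label}(w)=\pi_e(\text{label}(u))$. If $z_b=1$, the hyperedge contains $(w,b)$; if $z_b=0$, it contains $(u,\text{label}(u))$.

**Step 3.** We turn a cover into a labeling. Let a vertex cover of weight $\omega$ be given by lists $S_u\subseteq\Sigma_U$, $S_w\subseteq\Sigma_W$. For every edge $e=uw$ we have $\pi_e(S_u)\cap S_w\ne\emptyset$. Otherwise take $z=1$ on $\pi_e(S_u)$ and $z=0$ elsewhere: no $a\in S_u$ has $z_{\pi_e(a)}=0$ and no $b\in S_w$ has $z_b=1$, so that hyperedge is not hit. By biregularity, with at least one edge, there are no isolated vertices, so all lists are non-empty. Label every vertex uniformly and independently from its list. An edge $uw$ is satisfied with probability at least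
$$\frac1{|S_u||S_w|}\ge\frac4{(|S_u|+|S_w|)^2}.$$
By biregularity the ends of a uniformly random edge are uniform in $U$ and in $W$, so $\mathbb E(|S_u|+|S_w|)=\frac1{|U|}\sum_u|S_u|+\frac1{|W|}\sum_w|S_w|=\omega$. The function $4/\theta^2$ is convex for $\theta>0$, so by Jensen's inequality the expected fraction of satisfied edges is at least $4/\omega^2$. If $\varphi$ is unsatisfiable, then $4/\omega^2\le2^{-\gamma t}$, that is, $\omega\ge2\cdot2^{\gamma t/2}$. $\blacksquare$

*Proof of Theorem 1.* Part 1 is Corollary 7 and Lemma 8. For part 2 let $R$ be given. Fix $t$ with $2^{\gamma t/2}/4\ge R$, and put $k=9^t$, $L=2k$, $\eta=\frac14$. From a 3-CNF $\varphi$ construct $H$ by Lemma 12 and then $I$ by Proposition 10. As $t,k,L$ are constants, this takes polynomial time. If $\varphi$ is satisfiable,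
$$\mathrm{OPT}(I)\le L\cdot2=4k .$$
If not,
$$\mathrm{OPT}(I)\ge\tfrac9{16}(k+1)\cdot2\cdot2^{\gamma t/2}>\tfrac98k\,2^{\gamma t/2}.$$
The ratio of the two bounds exceeds $\frac9{32}2^{\gamma t/2}>R$. So an $R$-approximation for PCIPs over $\mathcal A_L$, or, by Lemma 3, for CCIPs over $\mathcal A_L$, decides 3SAT in polynomial time.

For the consequence suppose the conjecture holds with a constant $C$, or with $f(\alpha)$ in place of $C\alpha$. Apply it to the family $\mathcal A_L$ belonging to $R=C\alpha_0$, respectively $R=f(\alpha_0)$. This is legitimate because $\alpha_0$ does not depend on $L$. We get P $=$ NP. The converse was shown in Section 2. $\blacksquare$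

## 11. Hypergraph vertex cover factors and the priority integrality gap

*Proof of Theorem 2(a).* Dinur, Guruswami, Khot and Regev (*A new multilayered PCP and the hardness of hypergraph vertex cover*, SIAM J. Comput. 2005) proved: for all $k\ge3$ and $\varepsilon'>0$, minimum vertex cover in $k$-uniform hypergraphs is NP-hard to approximate within $k-1-\varepsilon'$. We may assume $0<\varepsilon<1$, since an algorithm with a smaller factor is also one with a larger factor. Let $R=k-1-\varepsilon$. As $L\to\infty$ and $\eta\to0$, $\frac{L}{(1-\eta)^2(L-k+1)}\to1$. So we can fix $L$ and $\eta$, depending on $k,\varepsilon$, with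
$$R\cdot\frac{L}{(1-\eta)^2(L-k+1)}\le k-1-\frac\varepsilon2 .$$
Given a $k$-uniform $H$ with unit weights, build $I$ by Proposition 10, in polynomial time since $L,\eta$ are constants, and its CCIP form by Lemma 3. An $R$-approximation algorithm returns a solution of cost $\kappa\le R\,\mathrm{OPT}(I)\le RL\,\tau(H)$, and Proposition 10 turns it into a vertex cover of weight at most $(k-1-\frac\varepsilon2)\tau(H)$. $\blacksquare$

*Proof of Theorem 2(b).* Let $H$ be the complete $k$-uniform hypergraph on $n=k^2$ vertices with unit weights, $L=k^2$, $\eta=1/k$. Every row of $I$ is covered by columns carrying $k$ distinct labels, so by at least $k$ columns. Hence $x\equiv\frac1k$ is feasible for the PCIP-LP. All columns together cost $Ln=k^4$, so this $x$ costs $k^3$. A set of vertices is a vertex cover iff fewer than $k$ vertices are left out, so $\tau(H)=n-k+1=k^2-k+1$. By Proposition 10 the integral optimum is at least $(1-\frac1k)^2(k^2-k+1)^2$. Since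
$$\frac{(k^2-k+1)^2}{k^3}\ge\frac{(k^2-k)^2}{k^3}=k\Bigl(1-\frac1k\Bigr)^2,$$
the integrality gap is at least $k(1-\frac1k)^4\ge k(1-\frac4k)=k-4$. All $\mathcal A_{k^2}$ satisfy (i) with the same $\alpha_0$, so $\beta$ is not bounded by any function of $\alpha$. $\blacksquare$

## 12. Growing parameters over $\mathcal A_\infty$

*Proof of Theorem 2(c).* $\mathcal A_\infty$ is submatrix-closed by definition and satisfies (i) with $\alpha_0$ by Corollary 7. We repeat the reduction of Section 10 with $t$ growing: for $n$ large take $t=\lceil\log_2\log_2n\rceil$, $k=9^t=(\log n)^{O(1)}$, $L=2k$, $\eta=\frac14$. Then $2^t\le2\log_2n$, so $2^{O(2^t)}=n^{O(1)}$ and $H$ has size $n^{O(\log\log n)}$. Since $L=(\log n)^{O(1)}$, the bound of Proposition 10 shows that $I$, together with its CCIP form, is constructed in time $2^{\mathrm{polylog}\,n}$ and has length $N\le2^{(\log n)^a}$ for a constant $a$ and all large $n$. As computed in Section 10, the ratio between the unsatisfiable and the satisfiable case exceeds $\frac14\cdot2^{\gamma t/2}$, which is at least $\frac14(\log_2n)^{\gamma/2}$ because $2^t\ge\log_2n$.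

Fix $\delta$ with $0<\delta<\gamma/(2a)$. Then $(\log N)^\delta\le O\bigl((\log n)^{a\delta}\bigr)$, and $a\delta<\gamma/2$, so $(\log N)^\delta$ is smaller than that ratio for all large $n$. A polynomial-time $(\log N)^\delta$-approximation would run in time $2^{\mathrm{polylog}\,n}$ on these instances and would decide 3SAT in time $2^{\mathrm{polylog}\,n}$. $\blacksquare$

## 13. Knapsack-cover inequalities and a logarithmic factor for every CCIP

For Theorem 2(d) the natural LP of a CCIP is too weak. Take one row with supplies $9$ and $10$, demand $10$ and costs $0$ and $1$. Then $x=(1,\frac1{10})$ is feasible for the LP at cost $\frac1{10}$, while every integral solution costs at least $1$. The remedy is to ask what must still be supplied after some columns have been taken for free.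

For a column set $F$ and a row $i$ put $D_i(F)=b_i-\sum_{j\in F}A_{ij}s_j$. If $D_i(F)>0$, the knapsack-cover inequality is
$$\sum_{j\notin F}\min(A_{ij}s_j,D_i(F))\,x_j\ge D_i(F).\tag{3}$$
It holds for every feasible 0,1-vector $x$: either some selected $j\notin F$ has $A_{ij}s_j\ge D_i(F)$, or the left side is the whole supply selected outside $F$, which is at least $D_i(F)$. In the example, $F=\{1\}$ gives $D(F)=1$ and the inequality $x_2\ge1$.

*Proof of Theorem 2(d).*

**Step 1.** This step normalizes the instance and sets up a polytope. Scale so that supplies, demands and costs are integers. Assume that $x=\mathbf 1$ is feasible (otherwise the instance is infeasible) and that the zero-cost columns alone are not feasible (otherwise select them). So $\mathrm{OPT}\ge1$, and $m\ge1$. Let $\lambda=2\lceil\log_2(8m)\rceil\ge2\ln(8m)$. For $\gamma>0$ let $P_\gamma$ be the set of $x\in[0,1]^n$ with $c^Tx\le\gamma$ that satisfy all inequalities (3). If $\gamma\ge\mathrm{OPT}$, then an optimal solution lies in $P_\gamma$, so $P_\gamma\ne\emptyset$. (The letter $\gamma$ now denotes a guess for the optimum.) There are exponentially many inequalities (3), and we do not separate them exactly;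 we either find a violated one or succeed in rounding.

**Step 2.** We define a procedure that, for a rational $x$, returns a violated inequality or rounds. If $x$ violates $0\le x\le1$ or $c^Tx\le\gamma$, return a violated inequality. Otherwise let $F=\{j:x_j\ge1/\lambda\}$. If $x$ violates (3) for this $F$ and some row $i$, return that inequality. Otherwise round, as follows. Let $M$ be the set of rows with $D_i(F)>0$ and $a_{ij}=\min(A_{ij}s_j,D_i(F))/D_i(F)\in[0,1]$, so that $\sum_{j\notin F}a_{ij}x_j\ge1$ for $i\in M$. Let $X_j$ ($j\notin F$) be independent bits with $\Pr[X_j=1]=\lambda x_j<1$, and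
$$\Psi=\frac1{2\lambda\gamma}\sum_{j\notin F}c_jX_j+\sum_{i\in M}2\prod_{j\notin F}\Bigl(1-\frac{a_{ij}X_j}2\Bigr).$$
By independence, $1-\theta\le e^{-\theta}$ and $e^{-\lambda/2}\le\frac1{8m}$,
$$\mathbb E\Psi\le\frac12+\sum_{i\in M}2\prod_{j\notin F}\Bigl(1-\frac{\lambda a_{ij}x_j}2\Bigr)\le\frac12+2me^{-\lambda/2}\le\frac34 .$$
Conditional expectations of $\Psi$ are explicit, so the method of conditional expectations finds bits with $\Psi<1$ in polynomial time.

**Step 3.** We verify that rounding yields a feasible solution of cost at most $3\lambda\gamma$. Both parts of $\Psi$ are nonnegative, so $\sum_{j\notin F}c_jX_j\le2\lambda\gamma$, and for $i\in M$ the product is less than $\frac12$. The function $2^{-a}$ is convex and agrees with $1-\frac a2$ at $a=0$ and $a=1$, so $2^{-a}\le1-\frac a2$ on $[0,1]$. Hence for $i\in M$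
$$2^{-\sum_ja_{ij}X_j}\le\prod_{j\notin F}\Bigl(1-\frac{a_{ij}X_j}2\Bigr)<\frac12 ,$$
so $\sum_ja_{ij}X_j>1$ and therefore $\sum_{j\notin F}A_{ij}s_jX_j\ge D_i(F)$. Rows outside $M$ are satisfied by $F$ alone. So $F\cup\{j:X_j=1\}$ is feasible. Since $x_j\ge1/\lambda$ on $F$, the cost of $F$ is at most $\lambda c^Tx\le\lambda\gamma$, and the total is at most $\lambda\gamma+2\lambda\gamma=3\lambda\gamma$.

**Step 4.** We drive the procedure by the ellipsoid method. The fact used (Grötschel–Lovász–Schrijver) is: for a polytope given by inequalities of bounded encoding length and a separation oracle, a point of it is found, or its emptiness decided, in time polynomial in $n$, this length and the oracle answers. For each power $\gamma=2^i\ge1$ up to the first one with $\gamma\ge c^T\mathbf 1$, run the method on $P_\gamma$, answering queries by the procedure and stopping at the first rounding. As long as no rounding occurs, all answers are correct violated inequalities of $P_\gamma$. If $P_\gamma\ne\emptyset$, the method arrives at a point of $P_\gamma$, and we query it; there the procedure cannot return a violated inequality, so a rounding occurs.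

**Step 5.** We choose the right guess. Since $1\le\mathrm{OPT}\le c^T\mathbf 1$, one of the powers tried satisfies $\mathrm{OPT}\le\gamma<2\,\mathrm{OPT}$. For it $P_\gamma\ne\emptyset$, and a feasible solution of cost at most $3\lambda\gamma\le6\lambda\,\mathrm{OPT}=O(1+\log m)\,\mathrm{OPT}$ is obtained. Output the best solution found over all powers. $\blacksquare$
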